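\title{The expanding product of $\mathbf{K4.3}$ and $\mathbf{Diff}$ is decidable}

\begin{abstract}
We prove that the bimodal logic of expanding products of transitive, weakly connected frames with pseudo-equivalence frames is decidable, although the corresponding constant-domain product logic is undecidable. Unsatisfiability is recursively enumerable by the completeness theorem of first-order logic. For satisfiability we give a sound and complete finitary calculus whose judgments record how many elements of each type are present at a moment of time, with counts in $\mathbb N\cup\{\infty\}$. The proof also shows that the logic is determined by the ordinals below $\omega^\omega$, that this bound is sharp, and that decidability persists for counting modalities and for serial or reflexive time.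
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Bimodal formulas are built from propositional variables by $\neg$, $\wedge$, $\Diamond_0$ and $\Diamond_1$; the other Boolean connectives and $\Box_i=\neg\Diamond_i\neg$ are abbreviations. A frame is a triple $\langle V,R_0,R_1\rangle$ with two binary relations on $V$. A valuation assigns a subset of $V$ to each variable, and then truth at a point is defined by the Boolean clauses and by: $\Diamond_i\psi$ is true at $v$ iff $\psi$ is true at some $v'$ with $vR_iv'$. A formula is \emph{valid} in a frame if it is true at every point under every valuation, and $\mathrm{Log}$ of a class of frames is the set of formulas valid in all its members.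

A relation $R$ is \emph{weakly connected} if $xRy$ and $xRz$ imply $y=z$ or $yRz$ or $zRy$. A relation $S$ is a \emph{pseudo-equivalence} if it is symmetric, and $xSy$ and $ySz$ imply $xSz$ or $x=z$. The unimodal logic $\mathbf{K4.3}$ is the logic of all frames with a transitive, weakly connected relation, and $\mathbf{Diff}$ is the logic of all frames with a pseudo-equivalence relation. The examples to keep in mind are a strict linear order $\langle W,<\rangle$ and the difference relation $\langle U,\ne\rangle$.

Let $\mathfrak F=\langle W,R\rangle$ and $\mathfrak G=\langle U,S\rangle$ be unimodal frames, and let $(D_w)_{w\in W}$ be subsets of $U$ such that $wRv$ implies $D_w\subseteq D_v$. The \emph{expanding product frame} given by these data is $\langle V,R_0,R_1\rangle$, where $V=\{(w,x):w\in W,\ x\in D_w\}$ and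
\[
(w,x)R_0(v,y)\iff wRv\text{ and }x=y,\qquad (w,x)R_1(v,y)\iff w=v\text{ and }xSy .
\]
We call the points of $W$ \emph{times}, the points of $U$ \emph{elements}, and $D_w$ the \emph{domain} at time $w$. Over $\langle W,<\rangle$ and $\langle U,\neq\rangle$, the formula $\Diamond_0\psi$ says at $(w,x)$ that the same element $x$ will satisfy $\psi$ at a later time, and $\Diamond_1\psi$ says that some other element of the current domain satisfies $\psi$ now. Elements may be born at any time, and they never die.

The logic $\mathbf{K4.3}^{\mathrm{exp}}\mathbf{Diff}$ is $\mathrm{Log}$ of all expanding product frames of $\mathfrak F$ and $\mathfrak G$ with $R$ transitive and weakly connected and $S$ a pseudo-equivalence. We call a formula \emph{satisfiable} if it is true at some point of such a frame under some valuation; thus $\chi\in\mathbf{K4.3}^{\mathrm{exp}}\mathbf{Diff}$ iff $\neg\chi$ is not satisfiable. The question, which comes from \cite{CSL13}, is whether this logic is decidable.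

\begin{theorem}\label{thm:main}
$\mathbf{K4.3}^{\mathrm{exp}}\mathbf{Diff}$ is decidable.
\end{theorem}

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(1)] $\mathbf{K4.3}^{\mathrm{exp}}\mathbf{Diff}$ is the logic of all expanding products of $\langle\alpha,<\rangle$, with $0<\alpha<\omega^\omega$ an ordinal, and $\langle\omega,\ne\rangle$. Hence for every class $\mathcal C$ of transitive, weakly connected frames containing all these $\langle\alpha,<\rangle$, the logic of expanding products of frames in $\mathcal C$ with pseudo-equivalence frames is this same decidable logic.
\item[(2)] The bound is sharp: for every $k\ge1$ there is a formula that is satisfiable in an expanding product of a well-order with a frame $\langle U,\neq\rangle$, but in no expanding product of an ordinal $\alpha\le\omega^k$ with a pseudo-equivalence frame.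
\item[(3)] Decidability persists if $\Diamond_1$ is read as ``some other element of the current domain'' and all counting modalities $\mathsf E_n$, ``at least $n$ elements of the current domain satisfy \dots'', are added.
\item[(4)] Decidability persists if the transitive, weakly connected frames are required to be serial, or required to be reflexive.
\end{enumerate}
\end{theorem}

\subsection{What to expect}

The constant-domain case, $D_w=U$ for all $w$, gives the product logic $\mathbf{K4.3}\times\mathbf{Diff}$, which contains $\mathbf{K4.3}^{\mathrm{exp}}\mathbf{Diff}$ because it is determined by fewer frames. It is known that $\mathbf{K4.3}\times\mathbf{Diff}$ is undecidable, and moreover that no bimodal logic between $[\mathbf{K4.3},\mathbf{Diff}]$ and $\mathbf{K4.3}\times\mathbf{Diff}$ is decidable. Here $[\mathbf{K4.3},\mathbf{Diff}]$ is the logic of all frames $\langle V,R_0,R_1\rangle$ with $R_0$ transitive and weakly connected, $R_1$ a pseudo-equivalence, and $R_0,R_1$ commuting. The expanding product logic is not in this interval. The formula $\Diamond_0\Diamond_1p\to\Diamond_1\Diamond_0p$ is valid when the relations commute, but it fails at $(0,x)$ if there are two times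 $0<1$ with $D_0=\{x\}$, $D_1=\{x,y\}$, the relation $S$ is $\neq$, and $p$ holds at $(1,y)$.

Since only this half of commutativity is lost, one may well guess that undecidability survives, and the language remains strong enough to make the guess plausible. Put
\[
\mathsf A\psi=\psi\wedge\Box_1\psi,\qquad \mathsf E\psi=\psi\vee\Diamond_1\psi .
\]
Over $\langle U,\ne\rangle$ these are the quantifiers ``all'' and ``some'' over the current domain.

\begin{example}\label{ex:eta}
Let $\eta=\neg l\wedge\Diamond_0l\wedge\mathsf A\theta\wedge\Box_0\mathsf A\theta$, where
\[
\theta=(l\to\mathsf Al)\wedge(\neg l\to\mathsf E\Diamond_0p)\wedge(l\to\neg p\wedge\neg\Diamond_0p)\wedge(p\to\neg\Diamond_0p).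
\]
The formula $\eta$ is satisfiable over $\omega+1$: let $y_n$ be born at time $n$, let $p$ hold exactly at the points $(n+1,y_n)$ and $l$ exactly at time $\omega$; then $\eta$ is true at $(0,y_0)$. On the other hand, suppose that $\eta$ is true at $(u_0,x)$ over a strict linear order and $\langle U,\ne\rangle$. Then $\theta$ holds at all points from time $u_0$ on. There is a time $w>u_0$ at which all elements satisfy $l$, so no element of $D_w$ satisfies $p$ at $w$ or later. If $u_n<w$ and $\neg l$ holds of some element at $u_n$, the second clause gives $y_n\in D_{u_n}$ and $u_{n+1}>u_n$ with $p$ true at $(u_{n+1},y_n)$. Since $y_n\in D_w$ we have $u_{n+1}<w$, and $\neg l$ holds at $(u_{n+1},y_n)$ by the third clause. So there are times $u_0<u_1<\dots<w$, and the $y_n$ are distinct because an element satisfies $p$ at most once. Thus $\eta$ forces infinitely many times below $w$ and an infinite domain at $w$. By Lemma~\ref{lem:linear} below, whose proof at most doubles the domains, $\eta$ is true in no expanding product frame with finite domains.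
\end{example}

So no search through finite expanding product frames decides satisfiability. What points toward decidability is a monotonicity. No formula looks into the past, so an element present at the first moment can be declared to be born only afterwards, as long as the $\Diamond_1$-formulas at the first moment remain correct. Describe a moment by its \emph{state}, the vector in $(\mathbb N\cup\{\infty\})^T$ that counts the elements of each type. The satisfiable states are then closed downward among states and closed under suprema of chains, and by Dickson's lemma there are only finitely many maximal ones (Section~\ref{sec:states}).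

We do not compute these maximal states. We use their finiteness to prove that a certain finitary calculus for satisfiability (Section~\ref{sec:calculus}) is complete (Section~\ref{sec:complete}). Its rules build well-ordered models by single steps and by limits of $\omega$ repetitions of a loop, which is the content of soundness (Section~\ref{sec:sound}). Satisfiability is therefore recursively enumerable (r.e.); unsatisfiability is r.e.\ by the completeness theorem of first-order logic; and a set that is r.e.\ and has an r.e.\ complement is decidable. The argument gives no bound on the running time. Theorem~\ref{thm:supp} is proved in Sections~\ref{sec:ordinals} and~\ref{sec:variants}.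

\section{Reduction to strict linear orders and the difference relation}\label{sec:linear}

A \emph{p-morphism} from $\langle V',R'_0,R'_1\rangle$ to $\langle V,R_0,R_1\rangle$ is a map $f:V'\to V$ such that, for $i=0,1$, (forth) $v'R'_iw'$ implies $f(v')R_if(w')$, and (back) $f(v')R_iw$ implies $v'R'_iw'$ and $f(w')=w$ for some $w'$. If a valuation on $V$ is pulled back along $f$, then $v'$ and $f(v')$ satisfy the same formulas, by induction on formulas. We write $R[w]=\{v:wRv\}$.

\begin{lemma}\label{lem:linear}
A formula is satisfiable iff it is true, under some valuation, at a point $(a,x)$ of an expanding product of a strict linear order with least element $a$ and a frame $\langle U,\neq\rangle$.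
\end{lemma}

\begin{proof}
Strict linear orders are transitive and weakly connected, and $\ne$ is a pseudo-equivalence; this gives one direction. For the other, let the formula be true at $(w_0,x_0)$ in the expanding product given by $\langle W,R\rangle$, $\langle U,S\rangle$ and $(D_w)$. Put $W_0=\{w_0\}\cup R[w_0]$ and $U_0=\{x_0\}\cup S[x_0]$. The set $W_0$ is closed under $R$ by transitivity. The set $U_0$ is closed under $S$, since $x_0Sy$ and $ySz$ give $x_0Sz$ or $z=x_0$. Moreover
\begin{equation}\label{eq:component}
ySz\quad\text{for all distinct }y,z\in U_0 .
\end{equation}
If one of $y,z$ is $x_0$ this holds by symmetry, and otherwise $ySx_0$ and $x_0Sz$ give $ySz$. What remains is to remove reflexive points in both coordinates, and this is done by copying them.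

\emph{Times.} On $W_0$ let $u\preceq v$ mean that $u=v$ or $uRv$. This is a preorder, and it is total: $w_0\preceq v$ for all $v\in W_0$, and any two points of $R[w_0]$ are comparable by weak connectedness. Its equivalence classes are linearly ordered, and $uRv$ whenever the class of $u$ precedes that of $v$. A class is either a single irreflexive point or a \emph{cluster}, on which $R$ is universal: if $u\ne v$ are equivalent then $uRv$ and $vRu$, hence $uRu$. Replace each cluster $C$ by $\omega\times C$, ordered lexicographically with respect to some linear order of $C$. This gives a strict linear order $W_1$ and a projection $g:W_1\to W_0$ with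
\begin{equation}\label{eq:g}
i<j\ \Rightarrow\ g(i)Rg(j),\qquad\qquad g(i)Rv\ \Rightarrow\ g(j)=v\text{ for some }j>i .
\end{equation}
For the second property, if $v$ is in a later class than $g(i)$ take any $j$ over $v$; otherwise $g(i)$ and $v$ lie in one cluster, $i=(n,g(i))$, and $j=(n+1,v)$ works. Choose $a\in W_1$ with $g(a)=w_0$ and discard the points below $a$. Both properties persist, and now $a$ is least.

\emph{Elements.} Replace each $S$-reflexive $y\in U_0$ by two copies, which gives a set $U_1$ and a surjection $h:U_1\to U_0$ with
\begin{equation}\label{eq:h}
y\ne y'\ \Rightarrow\ h(y)Sh(y'),\qquad\qquad h(y)Sz\ \Rightarrow\ h(y')=z\text{ for some }y'\ne y .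
\end{equation}
The first property holds by \eqref{eq:component} if $h(y)\neq h(y')$, and because $h(y)$ is reflexive otherwise. In the second take any $y'$ over $z$ if $z\ne h(y)$, and the other copy if $z=h(y)$.

Put $D'_i=h^{-1}(D_{g(i)}\cap U_0)$; it has at most twice as many elements as $D_{g(i)}$. These domains expand along $<$ by the first half of \eqref{eq:g}. The map $(i,y)\mapsto(g(i),h(y))$ from the expanding product of $\langle W_1,<\rangle$ and $\langle U_1,\ne\rangle$ to the given frame is a p-morphism. The forth conditions are the first halves of \eqref{eq:g} and \eqref{eq:h}. An $R_0$-successor of $(g(i),h(y))$ has the form $(v,h(y))$, and it is the image of $(j,y)$ with $j$ as in \eqref{eq:g}; here $y\in D'_j$ because $h(y)\in D_v\cap U_0$. An $R_1$-successor has the form $(g(i),z)$ with $z\in D_{g(i)}\cap U_0$, and it is the image of $(i,y')$ with $y'$ as in \eqref{eq:h}. Finally $(w_0,x_0)$ is the image of $(a,x)$ for any $x$ over $x_0$.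
\end{proof}

In the proof of Theorem~\ref{thm:main} the general form of the hypotheses on $R$ and $S$ is used only here.

\section{Types, states and models}\label{sec:states}

From now on $\Diamond$ stands for $\Diamond_0$. Fix a formula $\varphi$, let $\Sigma$ be its set of subformulas, and let $\Gamma=\{\psi:\Diamond\psi\in\Sigma\}$. A \emph{type} is a set $t\subseteq\Sigma$ such that $\neg\psi\in t\Leftrightarrow\psi\notin t$ for $\neg\psi\in\Sigma$, and $\psi\wedge\chi\in t\Leftrightarrow\psi,\chi\in t$ for $\psi\wedge\chi\in\Sigma$. A type is determined by the variables and the formulas $\Diamond\psi$, $\Diamond_1\psi$ that it contains. The set $T$ of types is finite. For $t\in T$ put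
\[
t^{>}=\{\psi\in\Gamma:\Diamond\psi\in t\},\qquad t^{\ge}=t^{>}\cup(t\cap\Gamma).
\]
An element of type $t$ \emph{promises} the formulas in $t^{>}$ for a strictly later time; $t^{\ge}$ is what it satisfies now or promises for later.

Let $\hat{\mathbb N}=\mathbb N\cup\{\infty\}$ with the usual order and addition; $\infty$ is the cardinality of a countably infinite set. Functions $c:T\to\hat{\mathbb N}$ are ordered pointwise, $\mathrm{supp}\,c=\{t:c(t)>0\}$, and $c(Y)=\sum_{t\in Y}c(t)$ for $Y\subseteq T$. In examples we write such a function as a formal sum $\sum_tc(t)\cdot t$. A \emph{state} is a function $c:T\to\hat{\mathbb N}$, $c\neq0$, such that for all $t\in\mathrm{supp}\,c$ and $\Diamond_1\psi\in\Sigma$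
\[
\Diamond_1\psi\in t\iff c(\{s:\psi\in s\})\ge
\begin{cases}2&\text{if }\psi\in t,\\ 1&\text{if }\psi\notin t.\end{cases}
\]
In a set with $c(s)$ elements of each type $s$, the right-hand side says that an element of type $t$ sees \emph{another} element whose type contains $\psi$.

\begin{definition}\label{def:model}
A \emph{premodel} is a triple $(W,(D_w),(\tau_w))$, where $W$ is a countable strict linear order with a least element $a$, the $D_w$ are nonempty countable sets with $D_w\subseteq D_v$ for $w<v$, and $\tau_w:D_w\to T$ are maps such that each $c_w(t)=|\{x\in D_w:\tau_w(x)=t\}|$ is a state. Its \emph{initial state} is $c_a$. A \emph{model} is a premodel such that for all $u\in W$ and $x\in D_u$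
\begin{equation}\tag{M}\label{eq:M}
\tau_u(x)^{>}=\Gamma\cap\bigcup_{v>u}\tau_v(x).
\end{equation}
$\mathrm{Sat}$ is the set of initial states of models.
\end{definition}

Models are the countable structures of a first-order theory. Take a two-sorted language, with a sort of times and a sort of elements, a constant $a$, a relation $<$ on times, and a relation $P_t(w,x)$ for each $t\in T$. Let $D(w,x)$ abbreviate $\bigvee_{t\in T}P_t(w,x)$, and for $\psi\in\Sigma$ let $\psi^*(w,x)$ abbreviate $\bigvee_{t\ni\psi}P_t(w,x)$. The finite theory $\Theta$ says that $<$ is a strict linear order with least element $a$, contains $\forall w\,\exists x\,D(w,x)$, and contains the universal closures of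
\begin{align*}
&w<v\wedge D(w,x)\to D(v,x),\\
&\neg\big(P_t(w,x)\wedge P_{s}(w,x)\big) &&(t\ne s),\\
&D(w,x)\to\big((\Diamond_1\psi)^*(w,x)\leftrightarrow\exists y\,(y\ne x\wedge\psi^*(w,y))\big) &&(\Diamond_1\psi\in\Sigma),\\
&D(w,x)\to\big((\Diamond\psi)^*(w,x)\leftrightarrow\exists v\,(w<v\wedge\psi^*(v,x))\big) &&(\Diamond\psi\in\Sigma).
\end{align*}
Reading $P_t(w,x)$ as ``$x\in D_w$ and $\tau_w(x)=t$'', the third line says that every $c_w$ is a state and the fourth line is \eqref{eq:M}. So every model is a structure satisfying $\Theta$, and every countable structure satisfying $\Theta$ is a model once the elements outside all domains are ignored. We use three textbook facts, which hold for finitely many sorts as for one. \emph{Completeness}: the finite theories that no structure satisfies form an r.e.\ set. \emph{Compactness}: a theory is satisfied by some structure if each finite part is. \emph{L\"owenheim--Skolem}: a theory in a countable language that is satisfied by some structure is satisfied by a countable one.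

\begin{lemma}\label{lem:truth}
The formula $\varphi$ is satisfiable iff there are $c\in\mathrm{Sat}$ and $t\in\mathrm{supp}\,c$ with $\varphi\in t$. The set of unsatisfiable formulas is r.e.
\end{lemma}

\begin{proof}
Let $\Theta_\varphi=\Theta\cup\{\exists x\,\varphi^*(a,x)\}$. If $\varphi$ is satisfiable, let it be true at $(a,x)$ as in Lemma~\ref{lem:linear}, and let $P_t(w,y)$ hold iff $y\in D_w$ and $t$ is the set of formulas of $\Sigma$ true at $(w,y)$. All domains contain $x$, and the last two axiom schemes are the truth clauses for $\Diamond_1$ and $\Diamond$, so $\Theta_\varphi$ holds. A countable structure satisfying $\Theta_\varphi$ is a model in which $\varphi\in\tau_a(y)$ for some $y$. Conversely, given such a model, take the expanding product of $\langle W,<\rangle$ and $\langle\bigcup_wD_w,\ne\rangle$ with domains $D_w$, and make a variable $p$ true at $(w,x)$ iff $p\in\tau_w(x)$. By induction on $\psi\in\Sigma$, $\psi$ is true at $(w,x)$ iff $\psi\in\tau_w(x)$: the Boolean cases hold by the definition of types, the case $\Diamond_1$ because $c_w$ is a state, and the case $\Diamond$ by \eqref{eq:M}. This proves the first claim and shows that $\varphi$ is unsatisfiable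 iff no structure satisfies $\Theta_\varphi$. As $\Theta_\varphi$ is computed from $\varphi$, completeness gives the second claim.
\end{proof}

We use Dickson's lemma in the following form: \emph{for a finite set $Z$, every sequence in $\hat{\mathbb N}^Z$ has a nondecreasing subsequence}. For $|Z|=1$, choose repeatedly a later term of least value, which is possible since $\hat{\mathbb N}$ is well-ordered; in general treat the coordinates one after the other. In particular every set of pairwise incomparable elements of $\hat{\mathbb N}^Z$ is finite.

\begin{lemma}\label{lem:sat}
\begin{enumerate}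
\item[(i)] If $u$ is a time of a model, then $c_u\in\mathrm{Sat}$.
\item[(ii)] If a model has initial state $c$ and $c'\le c$ is a state, then there is a model on the same set of times with initial state $c'$.
\item[(iii)] If $c_0\le c_1\le\cdots$ are in $\mathrm{Sat}$, then $\sup_nc_n\in\mathrm{Sat}$.
\item[(iv)] The set $\mathrm{Max}$ of maximal elements of $\mathrm{Sat}$ is finite, and every $c\in\mathrm{Sat}$ lies below some element of $\mathrm{Max}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Restrict the model to the times $w\ge u$; condition \eqref{eq:M} refers only to later times.

(ii) Delete elements from $D_a$, and from no other domain, so that $c'(t)$ elements of each type $t$ remain. The domains still expand, the state at $a$ is $c'$, and \eqref{eq:M} concerns one element at a time.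

(iii) Let $c=\sup_nc_n$. Add to $\Theta$ the sentence ``exactly $c(t)$ elements $x$ satisfy $P_t(a,x)$'' for each $t$ with $c(t)<\infty$, and the sentences ``at least $m$ elements $x$ satisfy $P_t(a,x)$'', $m\in\mathbb N$, for each $t$ with $c(t)=\infty$. For large $n$ we have $c_n(t)=c(t)$ wherever $c(t)<\infty$, and $c_n(t)\ge m$ elsewhere, for any given $m$. So every finite part of this theory holds in a model with initial state $c_n$ for some $n$. By compactness and L\"owenheim--Skolem the theory holds in a countable structure, which is a model with initial state $c$.

(iv) The elements of $\mathrm{Max}$ are pairwise incomparable, so $\mathrm{Max}$ is finite. Let $c\in\mathrm{Sat}$ and $t\in T$. Among the elements $e\ge c$ of $\mathrm{Sat}$ there is one with greatest value $e(t)$: take a sequence of such $e$ whose values at $t$ tend to the supremum, pass to a nondecreasing subsequence, and apply (iii). Now let $T=\{t_1,\dots,t_m\}$, put $c^0=c$, and let $c^i\ge c^{i-1}$ in $\mathrm{Sat}$ have greatest value at $t_i$ among the elements of $\mathrm{Sat}$ above $c^{i-1}$. If $e\ge c^m$ is in $\mathrm{Sat}$, then $e(t_i)\le c^i(t_i)\le c^m(t_i)$ for all $i$. So $c^m\in\mathrm{Max}$.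
\end{proof}

\begin{remark}\label{rem:constant}
Part (ii) fails for constant domains. Let $\varphi=\Diamond\Diamond_1p$ and $t=\{\Diamond\Diamond_1p\}$. The state $2\cdot t$ is the initial state of a model with two times and a constant domain of two elements, both satisfying $p$ at the second time. The smaller state $1\cdot t$ is not the initial state of a constant-domain model, since $\Diamond_1p$ needs a second element.
\end{remark}

In Sections~\ref{sec:calculus}--\ref{sec:complete} the definition of a state enters only through Lemmas~\ref{lem:truth} and~\ref{lem:sat} and through the fact that being a state is decidable.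

\section{A calculus for satisfiability}\label{sec:calculus}

\subsection{Segments and judgments}

We build models from pieces. A piece has a last time $b$, and the promises of an element may be kept inside the piece or handed on to its type at $b$. The pieces we need are well-ordered. Call a premodel \emph{short} if its set of times is a well-order of type less than $\omega^\omega$. Recall that $\alpha,\beta<\omega^k$ implies $\alpha+\beta<\omega^k$.

\begin{definition}\label{def:segment}
A \emph{segment} from $c$ to $c'$ is a short premodel with least time $a$, greatest time $b>a$, $c_a=c$ and $c_b=c'$, such that for all $u<b$ and $x\in D_u$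
\begin{equation}\tag{S}\label{eq:S}
\tau_u(x)^{>}=\Big(\Gamma\cap\bigcup_{u<v<b}\tau_v(x)\Big)\cup\tau_b(x)^{\ge}.
\end{equation}
Its \emph{transition set} is $\mathrm{Tr}=\{(\tau_a(x),\tau_b(x)):x\in D_a\}$.
\end{definition}

\begin{lemma}\label{lem:mono}
In a model or a segment, $u<v$ and $x\in D_u$ imply $\tau_v(x)^{\ge}\subseteq\tau_u(x)^{>}$.
\end{lemma}

\begin{proof}
In a model, $\tau_v(x)^{\ge}=\Gamma\cap\bigcup_{v'\ge v}\tau_{v'}(x)$ by \eqref{eq:M}, and this is included in the right-hand side of \eqref{eq:M} at $u$. In a segment the case $v=b$ is part of \eqref{eq:S}; for $v<b$, both $\Gamma\cap\tau_v(x)$ and the right-hand side of \eqref{eq:S} at $v$ are included in the right-hand side of \eqref{eq:S} at $u$.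
\end{proof}

\paragraph{Gluing.} Let a segment from $c$ to $c'$ with last time $b$ be given, and also a segment from $c'$ to $c''$ or a short model with initial state $c'$. The last domain of the first and the first domain of the second have the same counts $c'$, so there is a type-preserving bijection between them, and it can be chosen to send a given element to a given element of the same type. Identify $b$ with the first time of the second structure, identify elements along the bijection, and rename the remaining elements of the second structure so that they are new. All elements of the first segment lie in $D_b$, so the domains expand. The result is a segment from $c$ to $c''$, respectively a short model with initial state $c$. Indeed, let $u<b$ and let the second structure be a segment with last time $b'$. Its condition \eqref{eq:S} at $b$ gives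
\[
\tau_b(x)^{\ge}=\big(\Gamma\cap\tau_b(x)\big)\cup\Big(\Gamma\cap\bigcup_{b<v<b'}\tau_v(x)\Big)\cup\tau_{b'}(x)^{\ge},
\]
and substituting this into \eqref{eq:S} for the first segment yields \eqref{eq:S} at $u$ for the glued one. For a model use \eqref{eq:M} at $b$; the last term is absent. The order type is at most the sum of the two order types.

\paragraph{Topping up.} Suppose that the elements of a countable set have been given types for a greatest time $b$, with at most $c'(s)$ elements of each type $s$, where $c'$ is a state. Adding newborn elements at $b$, namely the finite difference if $c'(s)<\infty$ and infinitely many if $c'(s)=\infty$, makes the state at $b$ equal to $c'$. Condition \eqref{eq:S} demands nothing of elements born at $b$. Besides Lemma~\ref{lem:sat}(ii), this is where expanding domains are used.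

\medskip
The calculus has two kinds of \emph{judgments}. The judgment $\mathsf{sat}(c)$, for a state $c$, is \emph{valid} if $c$ is the initial state of a short model. The judgment $c\xrightarrow{P}c'$, for states $c,c'$ and $\emptyset\ne P\subseteq T\times T$, is \emph{valid} if for every $p\in P$ there is a segment from $c$ to $c'$ with $p\in\mathrm{Tr}\subseteq P$, called a \emph{witness} of $p$. The states alone would not tell which elements keep which promises, and this is why $P$ is recorded. It bounds what any element may do, and each pair in it is something that one chosen element can be made to do. We do not ask for one segment realizing all of $P$; later we attend to the elements one at a time.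

Call $c\xrightarrow{P}c'$ \emph{coherent} if $P\subseteq\mathrm{supp}\,c\times\mathrm{supp}\,c'$, every $t\in\mathrm{supp}\,c$ has $P[t]\neq\emptyset$, and $s^{\ge}\subseteq t^{>}$ for all $(t,s)\in P$. Valid judgments are coherent: each pair of $P$ is a transition of a witness, to which Lemma~\ref{lem:mono} applies, and every $t\in\mathrm{supp}\,c$ has a transition in any witness.

\subsection{The finite rules}

Write $t\blacktriangleright s$ if $t^{>}=s^{\ge}$; this is \eqref{eq:S} for a segment with two times. Let $P'\circ P=\{(t,r):(t,s)\in P\text{ and }(s,r)\in P'\text{ for some }s\}$. All of $c,c',c''$ below are states.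

\begin{description}
\item[Step.] Infer $c\xrightarrow{\mathrm{supp}\,M}c'$ if $M:T\times T\to\hat{\mathbb N}$ has row sums $\sum_sM(t,s)=c(t)$ and column sums $\sum_tM(t,s)\le c'(s)$, and $t\blacktriangleright s$ whenever $M(t,s)>0$.
\item[Comp.] From $c\xrightarrow{P}c'$ and $c'\xrightarrow{P'}c''$ infer $c\xrightarrow{P'\circ P}c''$, if $P'\circ P\ne\emptyset$.
\item[Union.] From $c\xrightarrow{P}c'$ and $c\xrightarrow{P'}c'$ infer $c\xrightarrow{P\cup P'}c'$.
\item[Up.] From $c\xrightarrow{P}c'$ infer $c\xrightarrow{P}c''$, if $c'\le c''$.
\item[End.] Infer $\mathsf{sat}(c)$ if $t^{>}=\emptyset$ for all $t\in\mathrm{supp}\,c$.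
\item[Next.] From $c\xrightarrow{P}c'$ and $\mathsf{sat}(c')$ infer $\mathsf{sat}(c)$.
\item[Down.] From $\mathsf{sat}(c')$ infer $\mathsf{sat}(c)$, if $c\le c'$.
\end{description}

The side condition of Comp is automatic for coherent premises. These rules produce only models with finitely many times. The smallest case in which more is needed has a single element.

\begin{example}\label{ex:one}
Let $\varphi=\neg l\wedge\Diamond l\wedge\vartheta\wedge\Box_0\vartheta$ with $\vartheta=(\neg l\to\Diamond p)\wedge(l\to\neg p\wedge\neg\Diamond p)$, so that $\Gamma=\{l,p,\neg\vartheta\}$. If $r,r'$ are types containing $\vartheta$ with $l\notin r$ and $l\in r'$, then $p\in r^{>}$ and $p\notin r'^{\ge}$; no Step leads from $r$ to $r'$. Let $t$ be the type determined by $p,\Diamond p,\Diamond l$ and $s$ the type determined by $l$. Both contain $\vartheta$, and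
\[
t^{>}=t^{\ge}=\{l,p\},\qquad s^{\ge}=\{l\},\qquad s^{>}=\emptyset .
\]
So $t\blacktriangleright t$, and an element can stay in type $t$ at the times $0,1,2,\dots$. Giving it type $s$ at time $\omega$ produces a model: at each finite time \eqref{eq:M} holds because $p$ occurs again at the next time and $l$ occurs at $\omega$. The two promises of $t$ behave differently at the limit. The promise $p$ is kept cofinally often below $\omega$, so the limit type is free to drop it. The promise $l$ is never kept below $\omega$, so the limit type must take it over. And the limit type may contain or promise nothing from $\Gamma$ outside $t^{>}$.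
\end{example}

\subsection{Loops and the limit rules}

To pass to a limit in general we repeat a judgment $d\xrightarrow{L}d$ infinitely often. An element then wanders through types along $L$, and we can steer it into a part of $L$ that it never leaves.

Let $L$ be a transitive relation on a finite nonempty set $Q$ with $L[t]\ne\emptyset$ for all $t\in Q$. A set $Y\subseteq Q$ is \emph{closed} if $L[t]\subseteq Y$ for all $t\in Y$, and a \emph{terminal class} is a minimal nonempty closed set.

\begin{lemma}\label{lem:terminal}
For every $t\in Q$ the set $L[t]$ includes a terminal class. If $K$ is a terminal class and $t\in K$, then $L[t]=K$. Distinct terminal classes are disjoint.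
\end{lemma}

\begin{proof}
The set $L[t]$ is nonempty, and it is closed by transitivity; so it includes a minimal such set. If $t\in K$ then $L[t]\subseteq K$, and equality holds by minimality. A common element $t$ of $K$ and $K'$ gives $K=L[t]=K'$.
\end{proof}

\begin{definition}\label{def:loop}
A \emph{loop} consists of a coherent judgment $d\xrightarrow{L}d$ with $L\circ L\subseteq L$ and a finite, possibly empty, family of \emph{excursions}, that is, pairs of judgments
\[
d\xrightarrow{P_j}f_j,\qquad f_j\xrightarrow{P'_j}d\qquad\text{with }P'_j\circ P_j\subseteq L\qquad(j\in J).
\]
\end{definition}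

By coherence Lemma~\ref{lem:terminal} applies to $L$ on $Q=\mathrm{supp}\,d$. Let $\mathcal K$ be the set of terminal classes and $K\in\mathcal K$. For $t,t'\in K$ we have $(t,t')\in L$, so $t'^{>}\subseteq t'^{\ge}\subseteq t^{>}$. Hence there is one set $\Phi_K$ with $t^{>}=t^{\ge}=\Phi_K$ for all $t\in K$: an element that stays in $K$ renews the promises $\Phi_K$ forever. The excursions display the intermediate types in which such promises can be kept. Put
\[
\mathrm{Rec}_K=\{\psi\in\Phi_K:\psi\in s\text{ for some }j\in J,\ t\in K,\ (t,s)\in P_j\},\qquad\Psi_K=\Phi_K\setminus\mathrm{Rec}_K .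
\]
The formulas in $\mathrm{Rec}_K$ can be made to recur, and those in $\Psi_K$ may still be pending at the limit. A type $s$ is \emph{admissible} for $K$ if
\[
\Psi_K\subseteq s^{\ge}\subseteq\Phi_K .
\]
The premises of the two remaining rules are the judgments of a loop.

\begin{description}
\item[$\omega$-End.] From a loop with $\Psi_K=\emptyset$ for all $K\in\mathcal K$ infer $\mathsf{sat}(d)$.
\item[$\omega$-Lim.] From a loop infer $d\xrightarrow{P}c'$, if $c'$ is a state, $N:\mathcal K\times T\to\hat{\mathbb N}$ has row sums $\sum_sN(K,s)=d(K)$ and column sums $\sum_KN(K,s)\le c'(s)$, the type $s$ is admissible for $K$ whenever $N(K,s)>0$, and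
\[
P=\{(t,s):t\in\mathrm{supp}\,d,\ N(K,s)>0\text{ for some }K\in\mathcal K\text{ with }L[t]\cap K\ne\emptyset\}.
\]
\end{description}

Thus $\omega$-Lim is Step with terminal classes in place of types and admissibility in place of $\blacktriangleright$. Its set $P$ is nonempty, since $d(K)\ge1$ for every $K$. The row sums deserve a comment, because during $\omega$ rounds all elements, including those of nonterminal type and those born on the way, are driven into terminal classes. We shall see that exactly $d(K)$ of them end in $K$: a class with $d(K)<\infty$ is always full and admits nobody, while a class with $d(K)=\infty$ absorbs countably many newcomers without changing its count.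

In Example~\ref{ex:one} take $d=1\cdot t$, $L=\{(t,t)\}$, and one excursion with $f=d$ and $P=P'=L$. Then $K=\{t\}$, $\Phi_K=\{l,p\}$, $\mathrm{Rec}_K=\{p\}$, $\Psi_K=\{l\}$, and $s$ is admissible. With $N(K,s)=1$ the rule $\omega$-Lim gives $1\cdot t\xrightarrow{\{(t,s)\}}1\cdot s$, and End and Next give $\mathsf{sat}(1\cdot t)$. The next example shows an infinite class at work.

\begin{example}\label{ex:etaderiv}
Let $\varphi=\eta$ from Example~\ref{ex:eta}, so $\Gamma=\{l,p,\neg\mathsf A\theta\}$. Consider the four types that contain neither $\Diamond_1\neg\theta$ nor $\Diamond\neg\mathsf A\theta$ and are otherwise determined by the following table.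
\[
\begin{array}{l|cccccc|cc}
t&l&p&\Diamond l&\Diamond p&\Diamond_1\neg l&\Diamond_1\Diamond p&t^{>}&t^{\ge}\\\hline
\mathsf{wait}&&&+&+&+&+&\{l,p\}&\{l,p\}\\
\mathsf{fire}&&+&+&&+&+&\{l\}&\{l,p\}\\
\mathsf{done}&&&+&&+&+&\{l\}&\{l\}\\
\mathsf{last}&+&&&&&&\emptyset&\{l\}
\end{array}
\]
All four contain $\theta$, hence $\mathsf A\theta$. Both $d=\infty\cdot\mathsf{wait}+\infty\cdot\mathsf{fire}+\infty\cdot\mathsf{done}$ and $c'=\infty\cdot\mathsf{last}$ are states. The last two columns give $\mathsf{wait}\blacktriangleright\mathsf{wait}$, $\mathsf{wait}\blacktriangleright\mathsf{fire}$, $\mathsf{fire}\blacktriangleright\mathsf{done}$ and $\mathsf{done}\blacktriangleright\mathsf{done}$. Let $P_0$ be the set of these four pairs; Step with $M=\infty$ on $P_0$ gives $d\xrightarrow{P_0}d$. Comp gives $d\xrightarrow{L}d$ for $L=P_0\circ P_0=P_0\cup\{(\mathsf{wait},\mathsf{done})\}$, which is transitive. The only terminal class is $K=\{\mathsf{done}\}$, with $d(K)=\infty$ and, for $J=\emptyset$, $\Psi_K=\Phi_K=\{l\}$. So $\mathsf{last}$ is admissible, and $\omega$-Lim with $N(K,\mathsf{last})=\infty$ leads from $d$ to $c'$, although $\mathsf{wait}\blacktriangleright\mathsf{last}$ fails. End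 and Next give $\mathsf{sat}(d)$, and $\eta\in\mathsf{wait}$.
\end{example}

\paragraph{Effectiveness.} States, the relations $P$ and the matrices $M$, $N$ are finite tables. If a derivation is written down together with the matrices used in it, every side condition is a finite check of sums and comparisons in $\hat{\mathbb N}$ and of finite relations. So it is decidable whether a finite object is a derivation, and the set of derivable judgments is r.e., uniformly in $\varphi$.

\section{Soundness}\label{sec:sound}

\begin{proposition}\label{prop:sound}
Every derivable judgment is valid, and in particular every derivable judgment $c\xrightarrow{P}c'$ is coherent.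
\end{proposition}

\begin{proof}
We argue by induction on derivations, so premises are valid.

\emph{Step}: take two times $a<b$ and, for each pair $(t,s)$, a set of $M(t,s)$ elements with type $t$ at $a$ and $s$ at $b$, and top up to $c'$ at $b$. This segment has $\mathrm{Tr}=\mathrm{supp}\,M$. \emph{Comp}: for $(t,r)\in P'\circ P$ choose $s$ with $(t,s)\in P$ and $(s,r)\in P'$, and glue a witness of $(t,s)$ to a witness of $(s,r)$, identifying an element that makes the first transition with one that makes the second. All transitions of the result lie in $P'\circ P$. \emph{Union}: a witness of $p$ for $P$ or $P'$ is one for $P\cup P'$. \emph{Up}: top up at the last time. \emph{End}: take one time. \emph{Next}: glue. \emph{Down}: Lemma~\ref{lem:sat}(ii).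

\medskip
\emph{The construction for the $\omega$-rules.} Fix one witness for each pair in $L$, in each $P_j$ and in each $P'_j$. These are finitely many segments, so all have order type below $\omega^k$ for some $k\ge1$. We build a growing chain of segments from $d$ to $d$, with common first time $a_0$ and last times $a_1<a_2<\cdots$, called \emph{base times}. The first segment is the witness of a pair $p_0\in L$ that is specified later. Given the segment ending at $a_n$ and an element $x\in D_{a_n}$ of type $t$ at $a_n$, the next segment is obtained by one of two moves.
\begin{itemize}
\item[(A)] For $(t,t')\in L$, glue on a copy of the witness of $(t,t')$ so that $x$ has type $t'$ at $a_{n+1}$.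
\item[(B)] For $(t,s)\in P_j$, glue on a copy of the witness of $(t,s)$ so that $x$ has type $s$ at its end, and then a copy of the witness of any pair in $P'_j$.
\end{itemize}
In both cases $(\tau_{a_n}(y),\tau_{a_{n+1}}(y))\in L$ for all $y\in D_{a_n}$; for (B) this uses $P'_j\circ P_j\subseteq L$. Hence an element whose type at a base time lies in a terminal class $K$ has types in $K$ at all later base times.

To \emph{serve} an element $x$ of the last domain, first make a move (A) that takes $x$ into a terminal class $K$, which is possible by Lemma~\ref{lem:terminal}. Then, for each $\psi\in\mathrm{Rec}_K$ in turn, choose $j$ and $(t,s)\in P_j$ with $t\in K$ and $\psi\in s$, bring $x$ to type $t$ by a move (A), which is possible since $L$ is universal on $K$, and pass $x$ through type $s$ by a move (B). We proceed in rounds $m=0,1,2,\dots$, each serving one element, so that every element that ever appears is served infinitely often. For this fix a surjection $m\mapsto(r_m,i_m,l_m)$ from $\mathbb N$ onto $\mathbb N^3$ with $r_m\le m$, enumerate the last domain at the start of each round $r$ by $\mathbb N$, with repetitions, and in round $m$ serve element number $i_m$ of the enumeration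 made at round $r_m$.

Let $W$ be the union of the chain. It is a premodel with initial state $d$. Each $[a_0,a_n]$ has order type below $\omega^k$, so $W$ is a well-order of type at most $\omega^k$. Let $D_\infty=\bigcup_nD_{a_n}$ be the set of all elements. Each $x\in D_\infty$ has its types at almost all base times in one terminal class $K(x)$, and each $\psi\in\mathrm{Rec}_{K(x)}$ lies in $\tau_v(x)$ for cofinally many $v\in W$. For $u\in W$ and $x\in D_u$ let $O(u,x)=\Gamma\cap\bigcup_{v>u,\,v\in W}\tau_v(x)$. We claim that
\begin{equation}\label{eq:limit}
\tau_u(x)^{>}=O(u,x)\cup Y\qquad\text{whenever }\Psi_{K(x)}\subseteq Y\subseteq\Phi_{K(x)}.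
\end{equation}
For all large $n$ we have $a_n>u$ and $\tau_{a_n}(x)^{\ge}=\Phi_{K(x)}$, so \eqref{eq:S} for $[a_0,a_n]$ reads $\tau_u(x)^{>}=\big(\Gamma\cap\bigcup_{u<v<a_n}\tau_v(x)\big)\cup\Phi_{K(x)}$. Taking the union over $n$ gives $\tau_u(x)^{>}=O(u,x)\cup\Phi_{K(x)}$. Since $\mathrm{Rec}_{K(x)}\subseteq O(u,x)$, the set $\Phi_{K(x)}$ may be replaced here by any $Y$ as in \eqref{eq:limit}.

\medskip
\emph{$\omega$-End.} Let $p_0\in L$ be arbitrary. With $Y=\emptyset$, \eqref{eq:limit} is \eqref{eq:M}, so $W$ is a short model with initial state $d$.

\medskip
\emph{$\omega$-Lim.} Let $(t_0,s_0)\in P$, say $N(K_0,s_0)>0$ and $t_1\in L[t_0]\cap K_0$. Put $p_0=(t_0,t_1)$, and let $x_0\in D_{a_0}$ have type $t_0$ at $a_0$ and $t_1$ at $a_1$, so that $K(x_0)=K_0$. For $K\in\mathcal K$ the sets $X_n=\{x\in D_{a_n}:\tau_{a_n}(x)\in K\}$ increase with $n$, each has $d(K)$ elements, and their union is $\{x\in D_\infty:K(x)=K\}$. So this union has $d(K)$ elements: if $d(K)<\infty$ the sets $X_n$ are all equal, and if $d(K)=\infty$ the union is countably infinite. As $\sum_sN(K,s)=d(K)$, we can assign to the elements $x$ with $K(x)=K$ types $s(x)$ in such a way that exactly $N(K,s)$ of them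 receive $s$, for each $s$, and we can arrange $s(x_0)=s_0$. In total $\sum_KN(K,s)\le c'(s)$ elements receive $s$. Add a new greatest time $b$, put $\tau_b(x)=s(x)$ for $x\in D_\infty$, and top up to $c'$. Since $s(x)$ is admissible for $K(x)$, \eqref{eq:limit} applies with $Y=s(x)^{\ge}$, and this is \eqref{eq:S}. The order type is at most $\omega^k+1<\omega^{k+1}$. So we have a segment from $d$ to $c'$. If $x\in D_{a_0}$ has type $t$ at $a_0$, then its types at later base times lie in $L[t]$ by transitivity, so $L[t]\cap K(x)\ne\emptyset$ and $(t,s(x))\in P$. Thus $\mathrm{Tr}\subseteq P$, and $(t_0,s_0)\in\mathrm{Tr}$ because of $x_0$.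
\end{proof}

\section{Completeness}\label{sec:complete}

We must show that the initial state of an arbitrary model is derivable. The model lives on an arbitrary countable linear order, in which the least time need not have a successor, whereas derivations move forward by steps and limits. The following case shows how a step is extracted when there is no next time.

\begin{example}\label{ex:descending}
Let $\varphi=\Diamond p$, with types $\mathsf{wait}=\{\Diamond p\}$, $\mathsf{fire}=\{p\}$, $\mathsf{done}=\emptyset$; every nonzero $c$ is a state. Take the times $0$ and $1/n$ for $n\ge1$ and the constant domain $\{x_1,x_2,\dots\}$, with $p$ true of $x_i$ exactly at time $1/i$. The initial state is $\infty\cdot\mathsf{wait}$, and the state at $1/n$ is $(n-1)\cdot\mathsf{wait}+1\cdot\mathsf{fire}+\infty\cdot\mathsf{done}$. We cannot jump from $0$ to $1/n$ in one step, since the $x_i$ with $i>n$ pass from $\mathsf{wait}$ to $\mathsf{done}$, which $\blacktriangleright$ forbids. But each single $x_i$ makes a legal step from $0$ to $1/n$ as soon as $n\ge i$, so the number of legal elements tends to infinity. The states at $1/n$ increase to $c'=\infty\cdot\mathsf{wait}+1\cdot\mathsf{fire}+\infty\cdot\mathsf{done}$,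 which is in $\mathrm{Sat}$ by Lemma~\ref{lem:sat}. Step leads from $\infty\cdot\mathsf{wait}$ to $c'$ with $M(\mathsf{wait},\mathsf{wait})=\infty$ and $M(\mathsf{wait},\mathsf{fire})=1$. The elements of type $\mathsf{done}$, which made illegal steps, are counted as newborn.
\end{example}

The next lemma makes this argument general; it will supply the matrices both for Step and for $\omega$-Lim.

\begin{lemma}\label{lem:distribution}
Let a model with least time $a$ be given, a finite family $(X_i)_{i\in I}$ of pairwise disjoint subsets of $D_a$, sets $G_i\subseteq T$, and times $u_0,u_1,\dots$ such that every $x\in X_i$ has $\tau_{u_n}(x)\in G_i$ for all large $n$. Then there are $c'\in\mathrm{Sat}$ and $N:I\times T\to\hat{\mathbb N}$ with row sums $|X_i|$, column sums at most $c'$, and $N(i,s)=0$ for $s\notin G_i$. Moreover $N(i,s)>0$ whenever $s\in G_i$ and for every $n$ some element of $X_i$ has type $s$ at $u_n$.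
\end{lemma}

\begin{proof}
Let $N_n(i,s)=|\{x\in X_i:\tau_{u_n}(x)=s\}|$ if $s\in G_i$, and $N_n(i,s)=0$ otherwise. By Dickson's lemma we may pass to a subsequence along which both $c_{u_n}$ and $N_n$ are nondecreasing; let $c'$ and $N$ be the suprema. Then $c'\in\mathrm{Sat}$ by Lemma~\ref{lem:sat}(i),(iii). Suprema of nondecreasing sequences in $\hat{\mathbb N}$ commute with finite sums. The column sum $\sum_iN_n(i,s)$ counts distinct elements of $D_a\subseteq D_{u_n}$ of type $s$ at $u_n$, so it is at most $c_{u_n}(s)\le c'(s)$, and hence $\sum_iN(i,s)\le c'(s)$. The row sum $\sum_sN_n(i,s)$ counts the $x\in X_i$ with $\tau_{u_n}(x)\in G_i$. It is at most $|X_i|$, and every finite subset of $X_i$ is counted for large $n$; hence $\sum_sN(i,s)=|X_i|$. The last claim holds because $N\ge N_n$ along the subsequence.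
\end{proof}

A \emph{coinitial sequence} in a linear order $Y$ is a sequence $u_0\ge u_1\ge\cdots$ in $Y$ such that every $y\in Y$ has $u_n\le y$ for all large $n$. If $Y=\{y_0,y_1,\dots\}$ is nonempty and countable, $u_n=\min(y_0,\dots,y_n)$ is one. We also use that in a model, by \eqref{eq:M},
\begin{equation}\label{eq:before}
u\le v,\quad x\in D_u,\quad\psi\in\Gamma\cap\tau_v(x)\quad\Longrightarrow\quad\psi\in\tau_u(x)^{\ge}.
\end{equation}
Linearity of time is used in combining these two facts: one sequence of times eventually lies below any given finite set of witnesses.

\begin{proposition}\label{prop:complete}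
If $c\in\mathrm{Sat}$, then $\mathsf{sat}(c)$ is derivable.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:sat}(iv) and Down it suffices to treat $c\in\mathrm{Max}$. The point of this reduction is that $\mathrm{Max}$ is finite, so that moving forward within $\mathrm{Max}$ must lead into a cycle. Let $B$ be the set of $d\in\mathrm{Max}$ such that $\mathsf{sat}(d)$ is not derivable, and suppose $B\ne\emptyset$. For $d,d'\in\mathrm{Max}$ write $d\rightsquigarrow d'$ if $d\xrightarrow{P}d'$ is derivable for some $P$. This relation is transitive by Comp, whose side condition holds by coherence (Proposition~\ref{prop:sound}). By Next, $d\in B$ and $d\rightsquigarrow d'$ imply $d'\in B$.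

\medskip
\emph{Step 1: every $d\in B$ has a $\rightsquigarrow$-successor.} Take a model with initial state $d$ and least time $a$. If $a$ is the only time, then $t^{>}=\emptyset$ for all $t\in\mathrm{supp}\,d$ by \eqref{eq:M}, and End derives $\mathsf{sat}(d)$, contrary to $d\in B$. So there is a coinitial sequence $(u_n)$ in $W\setminus\{a\}$. Let $x\in D_a$. We have $\tau_{u_n}(x)^{\ge}\subseteq\tau_a(x)^{>}$ for all $n$ by Lemma~\ref{lem:mono}. Each of the finitely many $\psi\in\tau_a(x)^{>}$ lies in $\tau_v(x)$ for some $v>a$, and then $\psi\in\tau_{u_n}(x)^{\ge}$ by \eqref{eq:before} as soon as $u_n\le v$. So $\tau_a(x)\blacktriangleright\tau_{u_n}(x)$ for all large $n$. Apply Lemma~\ref{lem:distribution} with $I=T$, $X_t=\{x\in D_a:\tau_a(x)=t\}$ and $G_t=\{s:t\blacktriangleright s\}$. The matrix obtained has row sums $d$, so Step derives $d\xrightarrow{\mathrm{supp}\,N}c'$ with $c'\in\mathrm{Sat}$. Choose $d'\ge c'$ in $\mathrm{Max}$; by Up, $d\rightsquigarrow d'$.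

\medskip
\emph{Step 2: the largest derivable loop.} By Step 1, Lemma~\ref{lem:terminal} applies to $\rightsquigarrow$ on $B$. Fix $d$ in a terminal class of this relation. The successors of $d$ are the members of that class, so $d\rightsquigarrow d$, and
\begin{equation}\label{eq:return}
d\rightsquigarrow d'\ \text{ implies }\ d'\rightsquigarrow d .
\end{equation}
Let $L$ be the union of all $P$ such that $d\xrightarrow{P}d$ is derivable. There are finitely many such $P$, so $d\xrightarrow{L}d$ is derivable by Union, and it is coherent. By Comp $d\xrightarrow{L\circ L}d$ is derivable, so $L\circ L\subseteq L$. Likewise, any derivable judgments $d\xrightarrow{P}f$ and $f\xrightarrow{P'}d$ satisfy $P'\circ P\subseteq L$, so they form an excursion; call it \emph{useful for $(K,\psi)$}, where $K$ is a terminal class of $L$ and $\psi\in\Phi_K$, if $\psi\in s$ for some $(t,s)\in P$ with $t\in K$. For each of the finitely many $(K,\psi)$ that have a useful derivable excursion, put one into $J$. This is a loop with derivable judgments, and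
\begin{equation}\label{eq:rec}
\text{if some derivable excursion is useful for $(K,\psi)$, then }\psi\in\mathrm{Rec}_K .
\end{equation}
Since $d\in B$, the rule $\omega$-End does not apply, so $\Psi_K\ne\emptyset$ for some $K$.

\medskip
\emph{Step 3: keeping a pending promise.} By \eqref{eq:rec} the formulas in $\Psi_K$ are promises that no derivable round trip from $d$ keeps. A model with initial state $d$ does keep them. We look at the earliest times at which it does so. Up to then the promises in $\Psi_K$ are still pending, so the types seen there are admissible, and $\omega$-Lim can reach them; then \eqref{eq:return} leads back to $d$.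

Take a model with initial state $d$ and least time $a$. For $K\in\mathcal K$ let $X_K=\{x\in D_a:\tau_a(x)\in K\}$; then $|X_K|=d(K)\ge1$. Let $X^*$ be the union of the $X_K$ with $\Psi_K\neq\emptyset$, which is nonempty. For $x\in X_K\subseteq X^*$ and $\psi\in\Psi_K\subseteq\tau_a(x)^{>}$ fix a time $v_\psi(x)>a$ with $\psi\in\tau_{v_\psi(x)}(x)$, and let $v(x)$ be the least of these finitely many times. For $x\in X_K$ and $u>a$,
\begin{equation}\label{eq:adm}
\tau_u(x)\text{ is admissible for }K,\text{ provided that }u\le v(x)\text{ in case }x\in X^* .
\end{equation}
Indeed $\tau_u(x)^{\ge}\subseteq\tau_a(x)^{>}=\Phi_K$ by Lemma~\ref{lem:mono}, and $\Psi_K\subseteq\tau_u(x)^{\ge}$ holds by \eqref{eq:before} if $x\in X^*$ and trivially otherwise.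

Let $(u_n)$ be a coinitial sequence in $\{v(x):x\in X^*\}$, say $u_n=v(x_n)$. By \eqref{eq:adm}, every $x\in X_K$ has a type admissible for $K$ at $u_n$ for all large $n$. The element $x_n$ itself has an admissible type at $u_n$, and this type contains the pending formula $\psi_n$ for which $v_{\psi_n}(x_n)=u_n$. Passing to a subsequence, we may assume that $x_n\in X_{K_0}$, $\tau_{u_n}(x_n)=s_0$ and $\psi_n=\psi$ for all $n$. Thus $s_0$ is admissible for $K_0$ and $\psi\in s_0\cap\Psi_{K_0}$.

Apply Lemma~\ref{lem:distribution} with $I=\mathcal K$ and $G_K$ the set of types admissible for $K$. We obtain $c'\in\mathrm{Sat}$ and a matrix $N$ that satisfies the conditions of $\omega$-Lim and has $N(K_0,s_0)>0$. The elements of $D_a$ of nonterminal type are not counted by $N$; they contribute to $c'$ in the way newborn elements do. So $\omega$-Lim derives $d\xrightarrow{P}c'$, and $(t,s_0)\in P$ for every $t\in K_0$, because $L[t]=K_0$. Choose $d'\ge c'$ in $\mathrm{Max}$. Up derives $d\xrightarrow{P}d'$, and by \eqref{eq:return} some $d'\xrightarrow{P'}d$ is derivable. This excursion is useful for $(K_0,\psi)$, so $\psi\in\mathrm{Rec}_{K_0}$ by \eqref{eq:rec}, contradicting $\psi\in\Psi_{K_0}$.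
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:sound} and~\ref{prop:complete}, $c\in\mathrm{Sat}$ iff $\mathsf{sat}(c)$ is derivable. By Lemma~\ref{lem:truth}, $\varphi$ is satisfiable iff $\mathsf{sat}(c)$ is derivable for some state $c$ with $\varphi\in t\in\mathrm{supp}\,c$. Derivations can be enumerated uniformly in $\varphi$, so the set of satisfiable formulas is r.e. Its complement is r.e.\ by Lemma~\ref{lem:truth}. Hence satisfiability is decidable, and so is membership in $\mathbf{K4.3}^{\mathrm{exp}}\mathbf{Diff}$.
\end{proof}

\section{Ordinals below $\omega^\omega$}\label{sec:ordinals}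

\begin{proof}[Proof of Theorem~\ref{thm:supp}(1)]
Let $\varphi$ be satisfiable. By Lemma~\ref{lem:truth} and Proposition~\ref{prop:complete}, $\mathsf{sat}(c)$ is derivable for some $c$ with $\varphi\in t\in\mathrm{supp}\,c$, and by Proposition~\ref{prop:sound} $c$ is the initial state of a model on an ordinal $\alpha$ with $0<\alpha<\omega^\omega$. This model has countably many elements, which we may take to be natural numbers. The proof of Lemma~\ref{lem:truth} then makes $\varphi$ true in an expanding product of $\langle\alpha,<\rangle$ and $\langle\omega,\neq\rangle$; natural numbers outside all domains play no role. So the logic $\Lambda$ of these products is included in $\mathbf{K4.3}^{\mathrm{exp}}\mathbf{Diff}$. For $\mathcal C$ as in the statement, the class of expanding products of frames in $\mathcal C$ with pseudo-equivalence frames lies between the two classes of frames, so its logic contains $\mathbf{K4.3}^{\mathrm{exp}}\mathbf{Diff}$ and is contained in $\Lambda$. All three logics coincide.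
\end{proof}

For sharpness we iterate the device of Example~\ref{ex:eta}. A variable $l_j$ will mark times that behave like the nonzero multiples of $\omega^j$: an $l_j$-time can be approached only through infinitely many $l_{j-1}$-times.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(2)]
Let $l_0=\top$, and let $l_j,p_j$ $(1\le j\le k)$, $e$, $r$ be variables. Let $\theta_k$ be the conjunction of the following formulas, with $1\le j\le k$:
\begin{itemize}
\item[(a)] $l_j\to\mathsf Al_j$ and $l_j\to l_{j-1}$;
\item[(b)] $\neg l_j\to\mathsf E\Diamond p_j$;
\item[(c)] $p_j\to l_{j-1}$;
\item[(d)] $l_j\to\neg p_j\wedge\neg\Diamond p_j$;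
\item[(e)] $l_1\to\mathsf E(e\wedge\Diamond r)$, \ $e\to\Box_0\neg e$, \ $l_1\wedge\Diamond r\to e$, \ $r\to\neg l_1$.
\end{itemize}
Put $\chi_k=\neg l_k\wedge\Diamond l_k\wedge\mathsf A\theta_k\wedge\Box_0\mathsf A\theta_k$.

\medskip
\emph{Lower bound.} Let $\chi_k$ be true at $(w_0,x_0)$ in an expanding product of an ordinal $\alpha$ with a pseudo-equivalence frame $\langle U,S\rangle$. We consider only times $w\ge w_0$ and elements of $U_0=\{x_0\}\cup S[x_0]$; these points are closed under $R_0$ and $R_1$, and by \eqref{eq:component} $\mathsf A$ and $\mathsf E$ quantify over the whole of $D_w\cap U_0$. As $x_0$ lies in all these domains, $\theta_k$ holds at all these points. By (a), $l_j$ holds at a given time of all elements or of none, so we may speak of $l_j$-times, and $l_j$-times are $l_i$-times for $i\le j$.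

The clauses (e) keep $l_1$-times apart, so that there is room for the induction below: between any two $l_1$-times $u<u'$ there is a time that is not an $l_1$-time. Indeed, some element $x$ satisfies $e\wedge\Diamond r$ at $u$. At $u'$ it satisfies $\neg e$, hence $\neg\Diamond r$. So $x$ satisfies $r$ at some time in $(u,u']$; this is not an $l_1$-time, and therefore it is not $u'$.

We show by induction on $j$, $1\le j\le k$: \emph{if $v<w$, $w$ is an $l_j$-time and $[v,w)$ contains no $l_j$-time, then $[v,w)$ has order type at least $\omega^j$.} Let $u\in[v,w)$. By (b) some element satisfies $\Diamond p_j$ at $u$, and by (d) it satisfies neither $p_j$ nor $\Diamond p_j$ at $w$. So it satisfies $p_j$ at a time in $(u,w)$, which is an $l_{j-1}$-time by (c). Hence there are $l_{j-1}$-times $u_1<u_2<\cdots$ in $[v,w)$. For $j=1$ this proves the claim. For $j>1$ the $u_i$ are $l_1$-times, so there are times $v_i\in(u_i,u_{i+1})$ that are not $l_1$-times, and hence not $l_{j-1}$-times. Let $u'_i\le u_{i+1}$ be the least $l_{j-1}$-time above $v_i$. Then $[v_i,u'_i)$ contains no $l_{j-1}$-time, so it has order type at least $\omega^{j-1}$ by induction. These intervals follow one another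 inside $[v,w)$, since $u'_i\le u_{i+1}<v_{i+1}$. So $[v,w)$ has order type at least $\omega^{j-1}\cdot\omega=\omega^j$.

Now $w_0$ is not an $l_k$-time, and there is a least $l_k$-time $w>w_0$. The interval $[w_0,w)$ has order type at least $\omega^k$, so $\alpha\ge\omega^k+1>\omega^k$.

\medskip
\emph{Satisfiability over $\omega^{k+1}$.} Let $l_j$ hold at time $\beta<\omega^{k+1}$, of all elements, iff $\beta=\omega^j\gamma$ with $\gamma\ge1$. For each $j$ and each $\beta$ that is not an $l_j$-time, let an element $y_{\beta,j}$ be born at $\beta$ and satisfy $p_j$ exactly at the least $l_{j-1}$-time $\delta>\beta$. For each $l_1$-time $\beta$, let an element $z_\beta$ be born at $\beta$ and satisfy $e$ exactly at $\beta$ and $r$ exactly at $\beta+1$. The variables $p_j,e,r$ hold nowhere else, $D_\beta$ is the set of elements born at or before $\beta$, and $S$ is $\neq$. To locate $\delta$, write $\beta=\omega^j\gamma+\omega^{j-1}n+\rho$ with $n<\omega$ and $\rho<\omega^{j-1}$, by division with remainder. Then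
\[
\delta=\omega^j\gamma+\omega^{j-1}(n+1)<\omega^j(\gamma+1)=\omega^j\gamma+\omega^j<\omega^{k+1},
\]
and $\omega^j(\gamma+1)$ is the first $l_j$-time above $\beta$. Clause (a) holds since $\omega^j\gamma=\omega^{j-1}(\omega\gamma)$; (b) is witnessed at $\beta$ by $y_{\beta,j}$; (c) holds by the choice of $\delta$. For (d), an element $y_{\beta,j}$ alive at an $l_j$-time $\beta'$ has $\beta<\beta'$, so $\delta<\omega^j(\gamma+1)\le\beta'$, and its only $p_j$-time is past. For (e), the first formula is witnessed by $z_\beta$; the second holds since $z_\beta$ satisfies $e$ once; the third holds since $z_\beta$ satisfies $\Diamond r$ only at $\beta$, where it satisfies $e$; the fourth holds since $\beta+1$ is not a multiple of $\omega$. Finally $0$ is not an $l_k$-time and $\omega^k$ is one, so $\chi_k$ is true at $(0,y_{0,1})$.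
\end{proof}

\section{Counting modalities, serial time and reflexive time}\label{sec:variants}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(3)]
The frames are now given by a transitive, weakly connected $\langle W,R\rangle$ and expanding domains $D_w$, with $S$ the relation $\neq$, and $\mathsf E_n\psi$ is true at $(w,x)$ iff at least $n$ elements $y\in D_w$ satisfy $\psi$ at $w$. Copying elements as in Lemma~\ref{lem:linear} would change such counts, but with $S$ equal to $\neq$ it is not needed. Take $g:W_1\to W_0$ as in the proof of that lemma, put $D'_i=D_{g(i)}$, and pull the valuation back along $(i,x)\mapsto(g(i),x)$. By induction $(i,x)$ and $(g(i),x)$ satisfy the same formulas: for $\Diamond$ use \eqref{eq:g}, and for $\Diamond_1$ and $\mathsf E_n$ use that the two points have the same current domain. So Lemma~\ref{lem:linear} holds for the extended language.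

Add to the definition of a state the clause: for $t\in\mathrm{supp}\,c$ and $\mathsf E_n\psi\in\Sigma$, $\mathsf E_n\psi\in t$ iff $c(\{s:\psi\in s\})\ge n$. Add to $\Theta$ the corresponding axioms
\[
D(w,x)\to\big((\mathsf E_n\psi)^*(w,x)\leftrightarrow\exists^{\ge n}y\,\psi^*(w,y)\big)\qquad(\mathsf E_n\psi\in\Sigma),
\]
where $\exists^{\ge n}$ is the first-order expressible quantifier ``there are at least $n$''. Models are again the countable structures satisfying $\Theta$. Lemma~\ref{lem:truth} holds with one more case in the induction, settled by the new clause, and the proof of Lemma~\ref{lem:sat} is unchanged. Being a state is still decidable. As noted at the end of Section~\ref{sec:states}, nothing else about states is used, so the proof of Theorem~\ref{thm:main} applies.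
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(4)]
We reduce both satisfiability problems to the one decided in Theorem~\ref{thm:main}.

\emph{Serial frames}, where $R[w]\ne\emptyset$ for all $w$. We claim that $\varphi$ is satisfiable with a serial first component iff $\varphi'=\varphi\wedge\Diamond\top\wedge\Box_0\Diamond\top$ is satisfiable. If $R$ is serial then $\Diamond\top$ is true at every point $(w,x)$, since $wRv$ gives $x\in D_v$; so $\varphi'$ holds wherever $\varphi$ does. Conversely let $\varphi'$ be true at $(w_0,x_0)$. Every $v\in W_0=\{w_0\}\cup R[w_0]$ has $x_0\in D_v$, and $\Diamond\top$ is true at $(v,x_0)$, so $R[v]\ne\emptyset$. As $W_0$ is closed under $R$, the restriction of $R$ to $W_0$ is serial, transitive and weakly connected, and the inclusion of the points with times in $W_0$ is a p-morphism. So $\varphi$ remains true at $(w_0,x_0)$.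

\emph{Reflexive frames.} Let $\psi\mapsto\psi^+$ be the translation that fixes variables, commutes with $\neg,\wedge,\Diamond_1$, and has $(\Diamond\psi)^+=\psi^+\vee\Diamond\psi^+$. We claim that $\varphi$ is satisfiable with a reflexive first component iff $\varphi^+$ is satisfiable. If $R$ is reflexive then so is $R_0$, so $\psi\vee\Diamond\psi$ is equivalent to $\Diamond\psi$, and by induction $\varphi^+\leftrightarrow\varphi$ is valid in the product. Conversely, if $\varphi^+$ is satisfiable, it is true at a point over a strict linear order $\langle W,<\rangle$ by Lemma~\ref{lem:linear}. The frame $\langle W,\le\rangle$ is reflexive, transitive and weakly connected, and the same domains expand along $\le$. With the same valuation, $\psi$ is true at a point over $\le$ iff $\psi^+$ is true there over $<$, by induction on $\psi$, because $w\le v$ means $w=v$ or $w<v$. So $\varphi$ is true at the same point over $\langle W,\le\rangle$.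
\end{proof}

\begin{thebibliography}{1}

\bibitem{CSL13}
\emph{Computer Science Logic 2013},
\texttt{http://dagstuhl.sunsite.rwth-aachen.de/\allowbreak volltexte/\allowbreak lipics-complete/\allowbreak lipics-vol23-csl2013-complete.pdf}

\end{thebibliography}
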